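\title{The local correlation polytope has $n^{\Theta(n^2)}$ facets}

\begin{abstract}
The local correlation polytope $\mathsf{LC}_{m,n}$ is the convex hull of the $m\times n$ sign matrices of rank one; its facets correspond to the optimal Bell correlation inequalities. We prove that the number $N(n)$ of facets of $\mathsf{LC}_{n,n}$ satisfies $\log N(n)=\Theta(n^2\log n)$, and that the number of facets of $\mathsf{LC}_{m,n}$ is $\exp(\Theta(mn\log n))$ when $m\ge n$ is polynomial in $n$. The upper bound is a volume argument. For the lower bound we construct a face on which exactly one of many rows is active at a time, and each such row chooses, independently of the others, one of the $p!$ simplices of a triangulation of a $p$-dimensional cube, with $p$ proportional to $n$.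
\end{abstract}

\section{The problem and the result}\label{sec:intro}

For sign vectors $\xi\in\{-1,1\}^m$ and $\eta\in\{-1,1\}^n$ let $\xi\otimes\eta$ be the matrix $(\xi_i\eta_j)$. The \emph{local correlation polytope} is
\[
\mathsf{LC}_{m,n}=\operatorname{conv}\{\xi\otimes\eta:\ \xi\in\{-1,1\}^m,\ \eta\in\{-1,1\}^n\}\subset\mathbb R^{mn}.
\]
Its points are the matrices $(\mathbb E[\xi_i\eta_j])$ obtained when $\xi_1,\dots,\xi_m,\eta_1,\dots,\eta_n$ are random signs on one probability space: the joint law of $(\xi,\eta)$ supplies the weights of the convex combination. A \emph{Bell correlation inequality} is a linear inequality that holds on $\mathsf{LC}_{m,n}$. The optimal ones are those that define facets: they describe the polytope, and none of them can be dropped. We write $N(m,n)$ for the number of facets and $N(n)=N(n,n)$; transposition gives $N(m,n)=N(n,m)$. The question, posed in \cite{ABMB}, is how $N(n)$ grows with $n$. General arguments give at least $\exp(\Omega(n))$ facets, and the theory of $0/1$ polytopes (convex hulls of subsets of $\{0,1\}^d$) gives at most $n^{O(n^2)}$, so that one knows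
\[
\Omega(n)\le\log N(n)\le O(n^2\log n).
\]

To test an inequality one optimizes over the row signs first. For a matrix $a$ and a fixed $\eta$,
\begin{equation}\label{eq:rows}
\max_{\xi}\sum_{i,j}a_{ij}\xi_i\eta_j=\sum_{i}\Big|\sum_ja_{ij}\eta_j\Big| ,
\end{equation}
so each row contributes the absolute value of a linear form in the column signs. The lower bound below is built from this observation.

\begin{example}\label{ex:small}
For $n=1$ the polytope is the cube $[-1,1]^m$, and $N(m,1)=2m$. For $m=n=2$ the generating matrices are $\pm v_1,\dots,\pm v_4$, where the $v_k$ are the four products $\xi\otimes\eta$ with $\xi,\eta\in\{(1,1),(1,-1)\}$. These four matrices are orthogonal, so $\mathsf{LC}_{2,2}$ is a cross-polytope, with one facet for each choice of one matrix from each pair $\pm v_k$; thus $N(2)=16$. Eight facets are given by $\pm x_{ij}\le1$. The other eight are given by $x_{11}+x_{12}+x_{21}-x_{22}\le2$ and its variants with an odd number of minus signs. By \eqref{eq:rows}, this inequality is valid because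
\begin{equation}\label{eq:square}
|\eta_1+\eta_2|+|\eta_1-\eta_2|=2\qquad\text{for all signs }\eta_1,\eta_2,
\end{equation}
and its left side $\xi_1(\eta_1+\eta_2)+\xi_2(\eta_1-\eta_2)$ equals $\pm2$ at every generating matrix, so equality holds at exactly one matrix of each pair.
\end{example}

Which growth should one expect? Permuting rows and columns, changing their signs and transposing produce at most $2(2^nn!)^2=\exp(O(n\log n))$ copies of one inequality, so symmetry alone explains little. A facet is determined by the direction of its outer normal, so at most $(2K+1)^{n^2}$ facets have a normal with integer entries in $[-K,K]$; if the coefficients stayed bounded, as in Example~\ref{ex:small}, we would have $\log N(n)=O(n^2)$. Finally, $\xi\otimes\eta$ determines $(\xi,\eta)$ up to a common sign, so $\mathsf{LC}_{n,n}$ uses only $2^{2n-1}$ of the $2^{n^2}$ vertices of the cube, and one may doubt that a bound valid for all $0/1$ polytopes is sharp for it. All this suggests an answer no larger than $n^2$. The logarithmic factor is nevertheless present.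

\begin{theorem}\label{thm:square}
We have $\log N(n)=\Theta(n^2\log n)$. Explicitly, for all $n\ge2^{20}$,
\[
\tfrac1{4096}\,n^2\ln n\ \le\ \ln N(n)\ \le\ \tfrac32\,n^2\ln n+3n^2 .
\]
\end{theorem}

\begin{theorem}\label{thm:rect}
\begin{itemize}
\item[(a)] For all $m\ge n\ge1$, $\ \ln N(m,n)\le mn\,(\ln m+\tfrac12\ln n+3)$.
\item[(b)] For $n\ge2^{12}$ and $n\le m\le2^{n/256}$, $\ \ln N(m,n)\ge\dfrac{mn}{2048}\,\ln\dfrac{n}{256e}$.
\item[(c)] For each fixed $C\ge1$, uniformly over $2\le n\le m\le n^C$, $\ \log N(m,n)=\Theta_C(mn\log n)$.
\end{itemize}
\end{theorem}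

Here $\ln$ is the natural logarithm. We do not determine the optimal constant in front of $n^2\ln n$, nor the order of $\log N(m,n)$ for $m$ superpolynomial in $n$. By the count above, Theorem~\ref{thm:square} implies that for each fixed $K$ only a vanishing proportion of the facets of $\mathsf{LC}_{n,n}$ have an integer normal with entries in $[-K,K]$.

Section~\ref{sec:upper} proves the upper bound. Section~\ref{sec:tools} reduces the lower bound to counting facets of a face, and Section~\ref{sec:model} shows the counting mechanism on a model polytope. Sections~\ref{sec:selector}--\ref{sec:rigid} realize the model inside $\mathsf{LC}_{m,n}$, and Section~\ref{sec:param} chooses the parameters.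

\medskip\noindent\textbf{Polytopes.} Let $K=\operatorname{conv}X$ with $X\subset\mathbb R^d$ finite. If $A$ is an affine function with $A\le0$ on $X$ and $T=\{x\in X:A(x)=0\}$ is nonempty, then $\{x\in K:A(x)=0\}=\operatorname{conv}T$. Sets of this form are the \emph{faces} of $K$; the face is \emph{proper} if $A\not\equiv0$ on $X$, and its intersection with $X$ is $T$. The dimension of a polytope is that of its affine hull, and a \emph{facet} is a face of dimension $\dim K-1$. We use three textbook facts: a face of a face of $K$ is a face of $K$; a proper face that contains a facet is equal to it; and a full-dimensional polytope with $N$ facets has the form $\{x:\phi_1(x)\le0,\dots,\phi_N(x)\le0\}$ with affine functions $\phi_a$, one for each facet.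

\section{The upper bound: facets cost volume}\label{sec:upper}

Let $m\ge n\ge1$, $d=mn$ and $P=\mathsf{LC}_{m,n}\subset[-1,1]^d$. Each unit vector $e_i$ is half the difference of two sign vectors, so sign vectors span $\mathbb R^m$ and $\mathbb R^n$, and the matrices $\xi\otimes\eta$ span $\mathbb R^d$. Since $P=-P$, the affine hull of $P$ contains $0$, and $P$ is full-dimensional. Its vertices are the matrices $\xi\otimes\eta$, and their differences lie in the lattice $2\mathbb Z^d$. So a simplex spanned by vertices cannot be small, and we assign such a simplex to each facet.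

\begin{lemma}\label{lem:volcount}
$N(m,n)\le(d+1)\,d!\,\operatorname{vol}(P)/2^d$.
\end{lemma}

\begin{proof}
Fix a vertex $v_0$. Let $F=P\cap\{\phi=0\}$ be a facet with $\phi\le0$ on $P$ and $v_0\notin F$, so $\phi(v_0)<0$. Choose $d$ affinely independent vertices $v_1,\dots,v_d$ of $F$. The vectors $v_k-v_0$ are linearly independent and lie in $2\mathbb Z^d$, so their determinant is a nonzero multiple of $2^d$, and the simplex $\operatorname{conv}\{v_0,\dots,v_d\}$ has volume at least $2^d/d!$. It lies in the pyramid $\operatorname{conv}(F\cup\{v_0\})$.

A point $x\ne v_0$ of the pyramid lies on a segment from $v_0$ to some $w\in F$, and $w$ is the last point of $P$ on the ray from $v_0$ through $x$, because $\phi>0$ beyond $w$. Hence the pyramids over two different facets $F,F'$ meet inside $\operatorname{conv}((F\cap F')\cup\{v_0\})$, which has dimension at most $d-1$ and volume zero. So at most $d!\operatorname{vol}(P)/2^d$ facets miss $v_0$. Among $d+1$ affinely independent vertices of $P$ every facet misses at least one, and the lemma follows.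
\end{proof}

The trivial bound $\operatorname{vol}(P)\le2^d$ gives $N(m,n)\le(mn+1)!$, which already has the order asserted in Theorem~\ref{thm:square}. The better constant comes from the fact that $P$ has few vertices, hence small volume.

\begin{lemma}\label{lem:vol}
$\operatorname{vol}(P)\le(4\pi^2e\ln2/n)^{mn/2}$.
\end{lemma}

\begin{proof}
Urysohn's inequality states that for a convex body $K\subset\mathbb R^d$, with $B_2^d$ the Euclidean unit ball and $\theta$ uniformly distributed on the unit sphere,
\[
\big(\operatorname{vol}K/\operatorname{vol}B_2^d\big)^{1/d}\le\mathbb E\max_{x\in K}\langle x,\theta\rangle .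
\]
A standard Gaussian vector $g$ in $\mathbb R^d$ has the form $|g|\theta$ with $|g|$ and $\theta$ independent, so the right side equals $\mathbb E\max_{x\in K}\langle x,g\rangle/\mathbb E|g|$.

If $Z_1,\dots,Z_L$ are centered Gaussian variables of variance $v$, independent or not, then Jensen's inequality gives $\exp(t\,\mathbb E\max Z_k)\le\sum_k\mathbb E e^{tZ_k}=Le^{t^2v/2}$, and $t=\sqrt{2\ln L/v}$ yields $\mathbb E\max Z_k\le\sqrt{2v\ln L}$. For $K=P$ the maximum is attained at a vertex; there are at most $2^{m+n}$ vertices $x$, and $\langle x,g\rangle$ has variance $|x|^2=d$. The numerator is therefore at most $\sqrt{2d(m+n)\ln2}$. By the Cauchy--Schwarz inequality, $\mathbb E|g|\ge d^{-1/2}\,\mathbb E\sum_k|g_k|=\sqrt{2d/\pi}$. Hence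
\[
\big(\operatorname{vol}P/\operatorname{vol}B_2^d\big)^{1/d}\le\sqrt{\pi(m+n)\ln2}\le\sqrt{2\pi m\ln2}.
\]
Finally $\operatorname{vol}B_2^d=\pi^{d/2}/\Gamma(d/2+1)$, and for $x>0$
\begin{equation}\label{eq:gamma}
\Gamma(x+1)=\int_0^\infty t^xe^{-t}\,dt\ \ge\ x^x\int_x^\infty e^{-t}\,dt=(x/e)^x,
\end{equation}
so $\operatorname{vol}B_2^d\le(2\pi e/d)^{d/2}$. Multiplying the two bounds and using $d=mn$ gives the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rect}(a)]
Lemmas~\ref{lem:volcount} and~\ref{lem:vol} and $d!\le d^d$ give $N(m,n)\le(d+1)\,d^d\,(\pi^2e\ln2/n)^{d/2}$, that is,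
\[
\ln N(m,n)\le mn\big(\ln m+\tfrac12\ln n+\tfrac12\ln(\pi^2e\ln2)\big)+\ln(mn+1).
\]
Since $\pi^2e\ln2<30<e^4$ and $\ln(mn+1)\le mn$, the last two terms contribute at most $3mn$.
\end{proof}

\section{Sections, faces and a facet criterion}\label{sec:tools}

Facets of $\mathsf{LC}_{m,n}$ itself are hard to exhibit in large numbers. The first lemma allows us to count facets of a face instead.

\begin{lemma}\label{lem:section}
Let $P\subset\mathbb R^d$ be a full-dimensional polytope with $N$ facets and let $L$ be an affine subspace with $\dim(P\cap L)\ge1$. Then $P\cap L$ has at most $N$ facets. In particular: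
\begin{itemize}
\item[(i)] every face of $P$ of positive dimension has at most $N$ facets;
\item[(ii)] $N(m',n')\le N(m,n)$ whenever $m'\le m$ and $n'\le n$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $P=\{\phi_a\le0,\ a=1,\dots,N\}$ and $Q=P\cap L$. Call $a$ \emph{relevant} if $\phi_a\not\equiv0$ on $Q$; the other $\phi_a$ vanish on $\operatorname{aff}Q$, so $Q$ is cut out of $\operatorname{aff}Q$ by the relevant inequalities. Let $E$ be a facet of $Q$ and $x$ a point in its relative interior. As $x$ is not in the relative interior of $Q$, we have $\phi_a(x)=0$ for some relevant $a$. Since $\phi_a\le0$ on $E$ and $\phi_a$ vanishes at a relative interior point, it vanishes on $E$. So the proper face $Q\cap\{\phi_a=0\}$ contains $E$ and equals it. Thus each facet of $Q$ is determined by an index $a$.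

For (i), a proper face is the intersection of $P$ with a hyperplane. For (ii), let $L$ be the space of matrices that vanish outside the upper left $m'\times n'$ block. Restriction to the block maps generating matrices to generating matrices, so the block of any point of $\mathsf{LC}_{m,n}\cap L$ lies in $\mathsf{LC}_{m',n'}$. Conversely, extend a pair $(\xi',\eta')$ by independent uniform signs in the remaining rows and columns; the average of $\xi\otimes\eta$ is $\xi'\otimes\eta'$ padded with zeros. So $\mathsf{LC}_{m,n}\cap L$ is a copy of $\mathsf{LC}_{m',n'}$.
\end{proof}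

The second lemma turns ``being a facet'' into a uniqueness statement in linear algebra.

\begin{lemma}\label{lem:criterion}
Let $K=\operatorname{conv}X$ with $X$ finite, and let $V$ be the space of restrictions to $X$ of affine functions. Let $A\in V$ satisfy $A\le0$, $A\not\equiv0$ and $T=\{x\in X:A(x)=0\}\ne\emptyset$. If every $B\in V$ that vanishes on $T$ is a scalar multiple of $A$, then $\operatorname{conv}T$ is a facet of $K$. Facets obtained from different sets $T$ are different.
\end{lemma}

\begin{proof}
The space $V$ is isomorphic to the space of affine functions on $\operatorname{aff}X$ and has dimension $\dim K+1$. Restriction to $T$ maps it onto a space of dimension $\dim\operatorname{conv}T+1$. The kernel has dimension $\dim K-\dim\operatorname{conv}T$, and by hypothesis this number is $1$. The last claim holds because $T=X\cap\operatorname{conv}T$.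
\end{proof}

The uniqueness hypothesis is where the work lies. Producing many faces is not enough: a $d$-dimensional simplex has about $2^{d+1}$ faces and only $d+1$ facets.

\section{A model: chains in a cube}\label{sec:model}

Let $p\ge2$. We index coordinates by $\mathbb Z_p$ and identify a subset $S\subset\mathbb Z_p$ with the sign vector $y^S$, where $y^S_j=1$ for $j\in S$ and $y_j^S=-1$ otherwise; note that $\sum_jy_j^S=2|S|-p$. An \emph{ordering} is a bijection $\pi:\{1,\dots,p\}\to\mathbb Z_p$, and its \emph{chain} consists of the sets $S_s(\pi)=\{\pi(1),\dots,\pi(s)\}$, $0\le s\le p$. The chain determines the ordering. The convex hulls of the chains are the simplices $\{y_{\pi(1)}\ge\dots\ge y_{\pi(p)}\}\cap[-1,1]^p$, which triangulate the cube; we use this only as a picture. The next lemma says that a strictly convex function of $|S|$, touched from above by affine functions, picks out these chains.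

\begin{lemma}\label{lem:chain}
Let $\gamma:\{0,\dots,p\}\to\mathbb R$ have strictly increasing increments $\delta_s=\gamma(s)-\gamma(s-1)$, $1\le s\le p$. For an ordering $\pi$ define the affine function
\[
u_\pi(y)=\gamma(0)+\sum_{s=1}^p\delta_s\,\frac{1+y_{\pi(s)}}2 .
\]
\begin{itemize}
\item[(i)] For every $S\subset\mathbb Z_p$ we have $\gamma(|S|)\le u_\pi(y^S)$, with equality if and only if $S$ belongs to the chain of $\pi$.
\item[(ii)] Any values prescribed at the $p+1$ points of a chain are taken by exactly one affine function of $y$.
\end{itemize}
\end{lemma}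

\begin{proof}
(i) The number $u_\pi(y^S)-\gamma(0)$ is the sum of the $|S|$ increments $\delta_s$ with $\pi(s)\in S$. It is at least the sum $\delta_1+\dots+\delta_{|S|}=\gamma(|S|)-\gamma(0)$ of the smallest ones, with equality only if $S=\{\pi(1),\dots,\pi(|S|)\}$. (ii) Consecutive points of the chain differ by the vectors $2e_{\pi(s)}$, which form a basis, so the $p+1$ points are affinely independent in $\mathbb R^p$.
\end{proof}

\begin{example}[$p=2$]\label{ex:p2}
Take $G(y)=|y_0+y_1|$, so $\gamma=(2,0,2)$, $\delta_1=-2$, $\delta_2=2$. The two orderings give $u_{01}=2-y_0+y_1$ and $u_{10}=2+y_0-y_1$: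
\[
\begin{array}{c|cccc}
S&\emptyset&\{0\}&\{1\}&\{0,1\}\\ \hline
G&2&0&0&2\\
u_{01}&2&0&4&2\\
u_{10}&2&4&0&2
\end{array}
\]
Each majorant touches $G$ at three corners of the square, and the two triangles share the diagonal from $\emptyset$ to $\{0,1\}$.

One square offers two choices. To multiply choices, take $M$ copies of the square. A state is a pair $(c,y)$ with $c\in\{1,\dots,M\}$ and $y\in\{\pm1\}^2$. Let $\mathbf 1_{c'}$ be the indicator of the states in copy $c'$, and send each state to the point with coordinates $\mathbf 1_{c'}$, $\mathbf 1_{c'}y_0$, $\mathbf 1_{c'}y_1$ $(1\le c'\le M)$ and $G(y)$. Each copy has its own linear coordinates, while the coordinate $G$ is shared. For every $\varepsilon\in\{\pm1\}^M$ the inequality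
\[
A_\varepsilon:=G-2-\sum_{c}\varepsilon_c\mathbf 1_c\,(y_1-y_0)\le0
\]
is valid, and in copy $c$ it is tight on the triangle selected by $\varepsilon_c$. An affine function of the coordinates has the form $B(c,y)=b_c(y)+\lambda G(y)$ with $b_c$ affine. If $B$ vanishes on all the selected triangles, then in copy $c$ the function $B-\lambda A_\varepsilon$ is affine in $y$ and vanishes at three corners, so it is zero. By Lemma~\ref{lem:criterion} we obtain $2^M$ different facets.
\end{example}

Nothing changes for general $p$: with $G(y^S)=\gamma(|S|)$, an ordering $\pi_c$ for each copy and $A=G-\sum_c\mathbf 1_cu_{\pi_c}$, the argument of the example, with Lemma~\ref{lem:chain} in place of the table, gives $(p!)^M$ facets of a polytope described by $M(p+1)+1$ coordinates. For $M$ and $p$ proportional to $n$ this is $\exp(\Omega(n^2\log n))$ facets with $O(n^2)$ coordinates. The logarithm comes from the choice, for each of the $Mp$ coefficients, among $p$ different values $\delta_s$.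

Two ingredients of the model have to be found inside the correlation polytope: the coordinates $\mathbf 1_c$, $\mathbf 1_cy_j$, and the shared coordinate $G$. The first can be produced exactly. The second is available only through \eqref{eq:rows}, and this is the source of all the difficulties.

\section{A face on which one row is active}\label{sec:selector}

The lower bound follows from the next proposition, whose proof occupies Sections~\ref{sec:selector}--\ref{sec:rigid}.

\begin{proposition}\label{prop:main}
Let $p\ge3$ be prime, let $q\le p$, and suppose $M=2^q\ge10p+2$. Then $\mathsf{LC}_{M+p,\;p+q+3}$ has at least $(p!)^{M/2}$ facets.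
\end{proposition}

The smallest admissible values are $p=q=7$, which give at least $(7!)^{64}$ facets of $\mathsf{LC}_{135,17}$.

The elements of $\{\pm1\}^q$ are called \emph{addresses}. We label rows and columns as follows.
\begin{itemize}
\item \emph{Rows:} one \emph{switch row} for each address $c$, and $p$ \emph{shape rows} indexed by $R=\{1,\dots,p-1\}\cup\{\rho\}$.
\item \emph{Columns:} a \emph{reference column} $*$ with sign $\eta_*$; $q$ \emph{address columns} with signs $\tau\in\{\pm1\}^q$; and $p+2$ \emph{data columns}, indexed by a set $J$, with signs $z=(y,\sigma,\sigma')$, where $y\in\{\pm1\}^{\mathbb Z_p}$ and $\sigma,\sigma'\in\{\pm1\}$.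
\end{itemize}
A generating matrix does not change when all signs are reversed, so we normalize $\eta_*=1$. Linear forms in the column signs thereby become affine forms in $\tau$ and $z$.

We want the switch row $c$ to have sign $+1$ exactly when the address columns spell $c$. By \eqref{eq:rows}, the sign of a row is forced on the face where a functional is maximal, provided that the form attached to the row never vanishes and that the maximum over the row signs is the same for all column signs. Consider
\[
\Phi=\sum_{c\in\{\pm1\}^q}\xi_c\big(\langle c,\tau\rangle-(q-1)\eta_*\big),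
\]
a linear function of the matrix entries. If $c$ and $\tau$ differ in $t$ places, then $\langle c,\tau\rangle-(q-1)=1-2t$, which is $1$ for $c=\tau$ and at most $-1$ otherwise. The maximum over the row signs is $\sum_t\binom qt|1-2t|$, independent of $\tau$. (For $q=2$ and any $\tau$ the four forms take the values $1,-1,-1,-3$, and the maximum is $6$.) Let $F_0$ be the face on which $\Phi$ is maximal. Its generating matrices are those with $\xi_\tau=1$ and $\xi_{c'}=-1$ for $c'\neq\tau$, all other signs being arbitrary. They are parametrized by the \emph{states}
\[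
(c,z,\xi)\in X_0=\{\pm1\}^q\times\{\pm1\}^J\times\{\pm1\}^R,
\]
where $c=\tau$ is the \emph{active} address and from now on $\xi=(\xi_r)_{r\in R}$. Let $\mathbf 1_{c'}$ be the indicator that $c'$ is active. The entries of the matrix of a state are
\[
\begin{array}{l|ccc}
&\text{column }*&\text{address column }l&\text{data column }j\\ \hline
\text{switch row }c'&2\,\mathbf 1_{c'}-1&(2\,\mathbf 1_{c'}-1)\,c_l&(2\,\mathbf 1_{c'}-1)\,z_j\\
\text{shape row }r&\xi_r&\xi_rc_l&\xi_rz_j
\end{array}
\]
The column $*$ determines $c$ and $\xi$, and then the shape rows determine $z$, so we identify states with matrices. The selection among $2^q$ rows costs only $q+1$ columns.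

\begin{lemma}\label{lem:V}
A function on $X_0$ is the restriction of an affine function of the matrix entries if and only if it has the form
\begin{equation}\label{eq:B}
B(c,z,\xi)=b_c(z)+\sum_{r\in R}\xi_rH_r(c,z),\qquad H_r(c,z)=\kappa_r+\langle\beta_r,y\rangle+\mu_r\sigma+\mu'_r\sigma'+\langle\alpha_r,c\rangle,
\end{equation}
where each $b_c$ is an affine function on $\mathbb R^J$, and $\kappa_r,\mu_r,\mu'_r\in\mathbb R$, $\beta_r\in\mathbb R^{\mathbb Z_p}$, $\alpha_r\in\mathbb R^q$.
\end{lemma}

\begin{proof}
The functions \eqref{eq:B} form the span $W$ of $\mathbf 1_{c'}$, $\mathbf 1_{c'}z_j$, $\xi_r$, $\xi_rz_j$, $\xi_rc_l$. The space $W$ contains every function of the active address alone, in particular the constants and the entries of the switch rows in the column $*$ and in the address columns. It contains $z_j=\sum_{c'}\mathbf 1_{c'}z_j$, hence the remaining entries of the switch rows, and it contains the entries of the shape rows. Conversely, $\mathbf 1_{c'}=(x_{c'*}+1)/2$. Summing column $j$ over the switch rows gives $\sum_{c'}x_{c'j}=(2-M)z_j$, and $M\neq2$, so $z_j$ and $\mathbf 1_{c'}z_j=(x_{c'j}+z_j)/2$ are linear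 in the entries. The other generators of $W$ are entries.
\end{proof}

As in the model, the part $b_c$ can be chosen freely for each address, while the forms $H_r$ are shared by all addresses, up to the term $\langle\alpha_r,c\rangle$.

\section{Absolute values, and why chains do not suffice}\label{sec:obstruction}

Ignore for a moment the columns $\sigma,\sigma'$ and the row $\rho$. Attach to the shape row $r$ the form $h^0_r(y)=\sum_jy_j-(2r-p)$, so that $h_r^0(y^S)=2(|S|-r)$. The function $\sum_{r=1}^{p-1}|h_r^0|$ depends only on $s=|S|$ and has a kink at each of $s=1,\dots,p-1$, so its increments are strictly increasing. With the majorants $u_\pi$ of Lemma~\ref{lem:chain} and an ordering $\pi_c$ for each address,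
\[
A^0=\sum_{r=1}^{p-1}\xi_rh_r^0(y)-u_{\pi_c}(y)\ \le\ \sum_{r=1}^{p-1}|h_r^0(y)|-u_{\pi_c}(y)\ \le\ 0 .
\]
Equality holds when $y$ is on the chain of $\pi_c$ and $\xi_r=\operatorname{sgn}h_r^0$ wherever $h^0_r\ne0$.

This inequality does not define a facet. Take any forms $H_r$ such that $H_r(c,y)=0$ at the point of the chain of $\pi_c$ where $h_r^0=0$, for every $c$ and $r$. On the zero set of $A^0$ the sum $\sum_r\xi_rH_r$ is then a function of $c$ and of the point of the chain: either $\xi_r$ is forced, or $H_r=0$. By Lemma~\ref{lem:chain}(ii) suitable affine functions $b_c$ cancel this sum, and we get a function $B$ vanishing on the zero set of $A^0$. Two kinds of unwanted solutions arise.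
\begin{itemize}
\item[(1)] If the chains contain few sets of size $r$ (for example, if all $\pi_c$ are equal), then $H_r$ need not be proportional to $h_r^0$.
\item[(2)] The choice $H_r=\lambda_rh_r^0$ is allowed for \emph{arbitrary} $\lambda_1,\dots,\lambda_{p-1}$, whatever the chains are. Flipping $\xi_r$ at a state with $h_r^0\neq0$ recovers $\lambda_r$ from $B$, so the solution space has dimension at least $p-1\ge2$.
\end{itemize}
We spend $O(p)$ addresses on removing them. Against (1), we prescribe chains that supply enough sets of every size at once, namely cyclic intervals. Against (2), chains cannot help, since they are affinely independent; we need an address whose tight points are affinely \emph{dependent}. The smallest such configuration is a square, and \eqref{eq:square} provides one on which two rows are tied together. So we add the columns $\sigma,\sigma'$ and one row $\rho$ to which every row $r$ is tied, and set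
\[
h_r(z)=\sum_{j\in\mathbb Z_p}y_j+\sigma+\sigma'-(2r-p)\quad(1\le r\le p-1),\qquad h_\rho(z)=\sigma-\sigma',\qquad G=\sum_{r\in R}|h_r| .
\]
When $\sigma+\sigma'=0$ we recover $h^0_r$; when $|S|=r$ we have $h_r=\sigma+\sigma'$. The row $\rho$ is exposed to problem (1) in turn and needs addresses of its own at which $h_\rho=0$. Finally, to separate the term $\langle\alpha_r,c\rangle$ from the rest of $H_r$, we use the same data at two opposite addresses $\pm c$.

\section{The face $F_1$ and the inequalities $A_\pi$}\label{sec:ineq}

\begin{lemma}\label{lem:assign}
The addresses can be partitioned into four classes: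
\begin{itemize}
\item \emph{interval addresses} $\pm c_k$, $k\in\mathbb Z_p$, which span $\mathbb R^q$;
\item \emph{point addresses} $\pm d_S$, $S\subset\mathbb Z_p$ with $|S|\le1$, which span $\mathbb R^q$;
\item \emph{square addresses} $f_r$, $1\le r\le p-1$;
\item at least $M/2$ \emph{free addresses}.
\end{itemize}
\end{lemma}

\begin{proof}
A hyperplane $a^\perp$, $a\ne0$, contains at most half of the addresses: if $a_l\ne0$, flipping the coordinate $l$ changes $\langle a,c\rangle$, so it maps addresses in $a^\perp$ to addresses outside. Hence any set of more than $M/2$ addresses contains a basis of $\mathbb R^q$. Choose a basis of addresses and remove these $q$ addresses and their negatives. Since $M\ge10p+2>4q$, more than $M/2$ addresses remain; they form a symmetric set and contain a second basis. We have two disjoint families of $q$ opposite pairs, each spanning $\mathbb R^q$. As $q\le p$ and there are $M/2\ge2p+1$ pairs in all, we can enlarge them to disjoint families of $p$ and $p+1$ pairs. Choose $p-1$ further addresses as square addresses. This uses $2p+(2p+2)+(p-1)=5p+1\le M/2$ addresses.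
\end{proof}

Each class is meant to see only a part of the data cube, so we pass to a smaller face. To each address $c$ we assign a subcube $C_c\subset\{\pm1\}^J$, its \emph{cell}:
\[
\begin{array}{l|l|l}
\text{address}&\text{fixed coordinates}&\text{free coordinates}\\ \hline
\text{free or interval}&\sigma=1,\ \sigma'=-1&y\\
\text{square }f_r&y=y^{\{0,\dots,r-1\}}&\sigma,\sigma'\\
\text{point }\pm d_S&y=y^S,\ \sigma=\sigma'=1&\text{none}
\end{array}
\]
Let $D_c\subset J$ be the set of fixed coordinates and $\varepsilon_{cj}$, $j\in D_c$, their values. The function $(c,z,\xi)\mapsto\sum_{j\in D_c}(\varepsilon_{cj}z_j-1)$ has the form \eqref{eq:B}, is at most $0$, and vanishes exactly when $z\in C_c$. So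
\[
F_1=\operatorname{conv}X,\qquad X=\{(c,z,\xi)\in X_0:\ z\in C_c\},
\]
is a face of $F_0$, hence a face of $\mathsf{LC}_{M+p,\,p+q+3}$, and it has positive dimension.

For each address $c$ we now choose an affine function $u_c$ with $G\le u_c$ on $C_c$. The points of $C_c$ where $G=u_c$ are called \emph{tight}.

\smallskip\noindent\emph{Free and interval addresses.} For $y=y^S$ with $|S|=s$ we have $h_r=2(s-r)$ and $h_\rho=2$, so $G=\gamma(s):=2+2\sum_{r=1}^{p-1}|s-r|$. In passing from $s-1$ to $s$, the $s-1$ terms with $r\le s-1$ grow by $1$ and the $p-s$ terms with $r\ge s$ drop by $1$, so $\delta_s=2(s-1)-2(p-s)=4s-2p-2$, which is strictly increasing. Take $u_c=u_{\pi_c}$ from Lemma~\ref{lem:chain}; the tight points are the chain of $\pi_c$. At a free address the ordering $\pi_c$ is arbitrary. At both addresses $\pm c_k$ we take $\pi(s)=k+s-1$, whose chain consists of the cyclic intervals $\{k,k+1,\dots,k+s-1\}$.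

\smallskip\noindent\emph{Square addresses.} On the cell of $f_r$ we have, for $1\le r'\le p-1$,
\begin{equation}\label{eq:hsquare}
h_{r'}=2(r-r')+\sigma+\sigma' .
\end{equation}
For $r'\ne r$ we have $|\sigma+\sigma'|\le2\le|2(r-r')|$, so $|h_{r'}|=\operatorname{sgn}(r-r')\,h_{r'}$ is affine on the cell. By \eqref{eq:square}, $|h_r|+|h_\rho|=|\sigma+\sigma'|+|\sigma-\sigma'|=2$. So $G$ agrees on the cell with the affine function $u_c=2+\sum_{r'\ne r,\rho}\operatorname{sgn}(r-r')h_{r'}$, and all four points are tight.

\smallskip\noindent\emph{Point addresses.} Let $u_c$ be the constant equal to the value of $G$ at the point; the point is tight.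

\smallskip
Let $\pi$ denote the family of orderings at the free addresses, and define on $X$
\[
A_\pi(c,z,\xi)=\sum_{r\in R}\xi_rh_r(z)-u_c(z).
\]
This function has the form \eqref{eq:B}, and $A_\pi\le G-u_c\le0$. Its zero set $T_\pi$ consists of the states $(c,z,\xi)$ such that $z$ is tight for $c$ and $\xi_rh_r(z)=|h_r(z)|$ for all $r\in R$. Every tight point occurs in some state of $T_\pi$, so $T_\pi\ne\emptyset$. Also $A_\pi\not\equiv0$, since the cell of a free address has $2^p>p+1$ points.

\section{Rigidity}\label{sec:rigid}

\begin{lemma}\label{lem:rigid}
Every function $B$ of the form \eqref{eq:B} that vanishes on $T_\pi$ is a scalar multiple of $A_\pi$ on $X$.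
\end{lemma}

\begin{proof}
We use one principle repeatedly:
\begin{equation}\label{eq:star}
\text{if $z$ is tight for $c$ and $h_r(z)=0$, then $H_r(c,z)=0$.}
\end{equation}
Indeed, there is a state $(c,z,\xi)\in T_\pi$, and flipping $\xi_r$ gives another one; the values of $B$ at the two states are both zero and differ by $\pm2H_r(c,z)$. Points of a square cell are written $(\sigma,\sigma')=(\pm,\pm)$. In Steps 1--3 and 5, $r$ ranges over $\{1,\dots,p-1\}$.

\smallskip\noindent\emph{Step 1: $\mu_r=\mu'_r$ and $\mu'_\rho=-\mu_\rho$.} At $f_r$ we have $h_r=\sigma+\sigma'=0$ at $(+,-)$ and $(-,+)$. By \eqref{eq:star}, $H_r$ vanishes at both points, and the difference of the two values is $2\mu_r-2\mu'_r$. At $(+,+)$ and $(-,-)$ we have $h_\rho=0$, so $H_\rho$ vanishes at both points, and the difference is $2\mu_\rho+2\mu'_\rho$.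

\smallskip\noindent\emph{Step 2: $\alpha_r=0$, all coordinates of $\beta_r$ equal one number $\lambda_r$, and $\kappa_r=-\lambda_r(2r-p)$.} The interval $I_k=\{k,\dots,k+r-1\}$ is tight for $\pm c_k$ and has $r$ elements, so $h_r=0$ there. On this cell $\mu_r\sigma+\mu'_r\sigma'=\mu_r-\mu'_r=0$ by Step 1, and \eqref{eq:star} gives
\[
\kappa_r+\langle\beta_r,y^{I_k}\rangle\pm\langle\alpha_r,c_k\rangle=0\qquad(k\in\mathbb Z_p).
\]
Comparing the two signs gives $\langle\alpha_r,c_k\rangle=0$ for all $k$, and the $c_k$ span $\mathbb R^q$, so $\alpha_r=0$. Since $0<r<p$, the set $I_{k+1}$ arises from $I_k$ by removing $k$ and adding $k+r$; subtracting the equations for $k$ and $k+1$ gives $2\beta_{r,k}-2\beta_{r,k+r}=0$. As $p$ is prime, $r$ generates $\mathbb Z_p$, so all $\beta_{r,k}$ are equal to some $\lambda_r$. The equation then reads $\kappa_r+\lambda_r(2r-p)=0$.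

\smallskip\noindent\emph{Step 3: $H_r=\lambda_rh_r$.} It remains to show $\mu_r=\lambda_r$. By Steps 1 and 2, at the square address $f_{r'}$ we have $H_r=2\lambda_r(r'-r)+\mu_r(\sigma+\sigma')$, while $h_r=2(r'-r)+\sigma+\sigma'$ by \eqref{eq:hsquare}. We need a zero of $h_r$ with $\sigma+\sigma'\ne0$, and a neighboring square provides it. If $r\ge2$, take $r'=r-1$ and the point $(+,+)$: there $h_r=0$, so $0=H_r=-2\lambda_r+2\mu_r$. If $r=1$, take $r'=2$, which is possible since $p\ge3$, and the point $(-,-)$: there $h_1=0$, so $0=H_1=2\lambda_1-2\mu_1$.

\smallskip\noindent\emph{Step 4: $H_\rho=\lambda_\rho h_\rho$ with $\lambda_\rho=\mu_\rho$.} At a point address $\sigma=\sigma'=1$, so $h_\rho=0$, and $\mu_\rho+\mu'_\rho=0$ by Step 1. Thus \eqref{eq:star} gives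
\[
\kappa_\rho+\langle\beta_\rho,y^S\rangle\pm\langle\alpha_\rho,d_S\rangle=0\qquad(|S|\le1).
\]
Comparing the two signs gives $\langle\alpha_\rho,d_S\rangle=0$, and the $d_S$ span $\mathbb R^q$, so $\alpha_\rho=0$. Subtracting the equation for $\emptyset$ from the one for $\{a\}$ gives $2\beta_{\rho,a}=0$ for every $a\in\mathbb Z_p$, and then $\kappa_\rho=0$. Hence $H_\rho=\mu_\rho(\sigma-\sigma')$.

\smallskip\noindent\emph{Step 5: $\lambda_r=\lambda_\rho$.} By Steps 3 and 4, on $T_\pi$ we have $0=B=b_c(z)+\sum_{r'\in R}\lambda_{r'}|h_{r'}(z)|$. Apply this at the four points of the cell of $f_r$. There $b_c$ and the functions $|h_{r'}|$ with $r'\ne r,\rho$ are affine in $(\sigma,\sigma')$, so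
\[
\psi(\sigma,\sigma')=\lambda_r|\sigma+\sigma'|+\lambda_\rho|\sigma-\sigma'|
\]
agrees with an affine function on the square. Therefore $\psi(+,+)+\psi(-,-)=\psi(+,-)+\psi(-,+)$, which reads $4\lambda_r=4\lambda_\rho$.

\smallskip\noindent\emph{Step 6: conclusion.} Let $\lambda=\lambda_\rho$. We have $H_r=\lambda h_r$ for all $r\in R$, so $B-\lambda A_\pi=b_c+\lambda u_c$ does not depend on $\xi$ and is affine in $z$ for each $c$. It vanishes on $T_\pi$, hence at every tight point. At square and point addresses all points of the cell are tight. At free and interval addresses the function is affine in $y$ on the cell and vanishes on a chain, so it vanishes on the cell by Lemma~\ref{lem:chain}(ii). Thus $B=\lambda A_\pi$ on $X$.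
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
By Lemma~\ref{lem:V}, the restrictions to $X$ of affine functions are the functions \eqref{eq:B}. Lemmas~\ref{lem:criterion} and~\ref{lem:rigid} show that $\operatorname{conv}T_\pi$ is a facet of $F_1$. The set $T_\pi$ determines the tight points at each free address, hence the chain and the ordering there. So the sets $T_\pi$ are pairwise different, and $F_1$ has at least $(p!)^{M/2}$ facets. Lemma~\ref{lem:section}(i) completes the proof.
\end{proof}

\begin{remark}
Steps 1--5 never use the free addresses, which is why their orderings are unrestricted. The hypothesis $q\le p$ lets $p$ pairs of addresses span $\mathbb R^q$; if the $c_k$ did not span, Step 2 would not give $\alpha_r=0$. The hypothesis $M\ge10p+2$ leaves half of the addresses free. Primality is used only in Step 2. For $p=4$ and $r=2$ the vector $\beta=(1,-1,1,-1)$ satisfies $\langle\beta,y^{I}\rangle=0$ for all four cyclic intervals $I$ of length two, so the equations of that step would not force $\beta_r$ to be constant.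
\end{remark}

\section{Choice of the parameters}\label{sec:param}

\begin{proof}[Proof of Theorem~\ref{thm:rect}(b)]
Let $n\ge2^{12}$ and $n\le m\le2^{n/256}$. Put $q=\lfloor\log_2(m/2)\rfloor$ and $M=2^q$, so that $m/4<M\le m/2$. Bertrand's postulate states that for every integer $k\ge1$ there is a prime $p$ with $k<p\le2k$. With $k=\lfloor n/256\rfloor\ge16$ it gives a prime $p$ with $n/256<p\le n/128$, and $p>16$. We check the hypotheses of Proposition~\ref{prop:main} and the size of the matrix.
\begin{itemize}
\item $q\le\log_2m\le n/256<p$. This is where $m\le2^{n/256}$ is used.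
\item $10p+2\le\frac{10m}{128}+2\le\frac m4<M$, because $p\le n/128\le m/128$ and $m\ge2^{12}$.
\item Rows: $M+p\le\frac m2+\frac n{128}\le m$.
\item Columns: $p+q+3\le\frac n{128}+\frac n{256}+3\le n$.
\end{itemize}
By Proposition~\ref{prop:main} and Lemma~\ref{lem:section}(ii), $N(m,n)\ge(p!)^{M/2}$. By \eqref{eq:gamma}, $\ln p!\ge p(\ln p-1)$, and $x(\ln x-1)$ is increasing for $x\ge1$. Hence
\[
\ln N(m,n)\ge\frac M2\ln p!\ge\frac m8\cdot\frac n{256}\Big(\ln\frac n{256}-1\Big)=\frac{mn}{2048}\ln\frac n{256e}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rect}(c) and Theorem~\ref{thm:square}]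
For $n\ge2^{20}$ we have $256e<1024\le\sqrt n$, so $\ln\frac n{256e}\ge\frac12\ln n$, and part (b) gives
\begin{equation}\label{eq:final}
\ln N(m,n)\ge\frac{mn\ln n}{4096}\qquad\text{for }n\ge2^{20},\ n\le m\le2^{n/256}.
\end{equation}
Fix $C\ge1$. For $2\le n\le m\le n^C$, part (a) gives $\ln N(m,n)\le(C+\frac12+\frac3{\ln2})\,mn\ln n$. Choose $n_0\ge2^{20}$ with $n^C\le2^{n/256}$ for all $n\ge n_0$; for such $n$ the bound \eqref{eq:final} applies. Only finitely many pairs $(m,n)$ with $2\le n<n_0$ and $n\le m\le n^C$ remain, and for them $N(m,n)\ge2$, so the lower bound holds after adjusting the constant. This proves (c).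

For $m=n\ge2^{20}$ we have $n\le2^{n/256}$, so \eqref{eq:final} is the lower bound of Theorem~\ref{thm:square}, and part (a) with $m=n$ is the upper bound.
\end{proof}

\begin{thebibliography}{1}
\bibitem{ABMB} \emph{Alice and Bob Meet Banach}, \texttt{http://math.univ-lyon1.fr/\textasciitilde aubrun/ABMB/ABMB.pdf}.
\end{thebibliography}
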